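\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The $\mathrm{AC}^0$ Complexity of Subgraph Isomorphism Is Not Minor-Monotone}

\begin{abstract}
For a fixed graph $P$ let $C(P)$ be the least exponent $c$ such that bounded-depth, unbounded fan-in circuits of size $n^{c+o(1)}$ decide whether an $n$-vertex graph contains a subgraph isomorphic to $P$. The analogous exponent for the colored version of the problem cannot increase when $P$ is replaced by a minor. We show that $C$ itself does not have this property. If each edge at three of the seven vertices on the smaller side of $K_{7,43}$ is subdivided once, the resulting graph $P$ has $C(P)\le 6$, while its minor $K_{7,43}$ has $C(K_{7,43})\ge 6.02$. Similar examples show that $C(Q)-C(P)$ is unbounded over graphs $P$ and their minors $Q$, and that for every $\delta>0$ there are such $P,Q$ with $C(Q)\ge(2-\delta)\,C(P)$.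
\end{abstract}

\section{The question and the answer}

\subsection{Subgraph exponents}

Graphs are finite and simple. For a fixed graph $P$, the \emph{pattern}, $\mathrm{Subgraph}(P)$ is the problem of deciding whether a given $n$-vertex graph $G$ has a subgraph (not necessarily induced) isomorphic to $P$. The input consists of the $\binom n2$ adjacency bits of $G$. We consider $\mathrm{AC}^0$ circuits: constant depth, AND and OR gates of unbounded fan-in, and NOT gates. Let $C(P)$ be the minimal real $c\ge0$ (formally, the infimum of all such $c$) for which $\mathrm{Subgraph}(P)$ has $\mathrm{AC}^0$ circuits of size $n^{c+o(1)}$.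

Size is the number of gates. Our lower bounds hold for this measure and our upper bounds also for the number of wires, so the results do not depend on the choice between the two. Counting the inputs as well would not matter either: it only increases sizes, and all upper bounds below have exponent larger than $2$.

In the \emph{colored} problem $\mathrm{Subgraph}_{\mathrm{col}}(P)$ the graph $G$ comes with a coloring $\chi\colon V(G)\to V(P)$ that is a graph homomorphism, and one asks for a copy of $P$ in which each vertex $u$ of $P$ is played by a vertex of color $u$. Let $C_{\mathrm{col}}(P)$ be the corresponding exponent. The following is known, with $tw$ denoting tree-width: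
\begin{itemize}
\item $C(P)\le C_{\mathrm{col}}(P)\le tw(P)+1$, and $C_{\mathrm{col}}(P)\ge\Omega(tw(P)/\log tw(P))$;
\item if $Q$ is a minor of $P$, then $C_{\mathrm{col}}(Q)\le C_{\mathrm{col}}(P)$;
\item if $P$ is a \emph{core} (every homomorphism $P\to P$ is an automorphism), then $C(P)=C_{\mathrm{col}}(P)$.
\end{itemize}
The second fact suggests the question, posed in \cite{AC0}, that we answer here: \emph{is $C(Q)\le C(P)$ whenever $Q$ is a minor of $P$?}

It is instructive to see why subdividing an edge cannot make the colored problem easier. Suppose that $P$ arises from $Q$ by subdividing an edge $xw$ with a new vertex $y$, and let $G$ be colored by $V(Q)$, with classes $V_u$. Give every $w'\in V_w$ a new companion $y(w')$ of color $y$, join it to $w'$ and to the neighbors of $w'$ in $V_x$, and delete all edges between $V_x$ and $V_w$. The only vertex of color $y$ adjacent to $w'$ is $y(w')$, so the properly colored copies of $P$ in the new graph correspond exactly to those of $Q$ in $G$. Given the coloring, every adjacency bit of the new graph is a constant or an adjacency bit of $G$, and the number of vertices at most doubles. So an algorithm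 for the colored problem of $P$ yields one for $Q$. Without colors this breaks down: a copy of $P$ in the new graph need not use the companions as subdivision vertices. Our counterexample turns this freedom of uncolored copies into an algorithm.

\subsection{Results}

\begin{definition}
For $s,t,r\ge1$ the graph $P_{s,t,r}$ has the vertices $c_i$ $(i\le s)$, $x_a$ $(a\le t)$, $w_j$ $(j\le r)$ and $y_{aj}$ $(a\le t,\ j\le r)$, and the edges $c_iw_j$, $x_ay_{aj}$, $y_{aj}w_j$.
\end{definition}

In other words, $P_{s,t,r}$ is $K_{s+t,r}$ with all edges at $t$ of the $s+t$ left vertices subdivided once (Figure~\ref{fig:pattern}). Contracting all edges $y_{aj}w_j$ gives back $K_{s+t,r}$, which is therefore a minor of $P_{s,t,r}$.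

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,every node/.style={circle,draw,inner sep=1pt,minimum size=20pt,font=\small}]
\node (c1) at (0,1.8) {$c_1$};
\node (c2) at (0,0.6) {$c_2$};
\node (x1) at (7,1.2) {$x_1$};
\foreach \j/\h in {1/2.4,2/1.2,3/0}{
\node (w\j) at (2.6,\h) {$w_{\j}$};
\node (y\j) at (4.8,\h) {$y_{1\j}$};
\draw[very thick] (w\j)--(y\j);
\draw (y\j)--(x1);
\draw (c1)--(w\j);
\draw (c2)--(w\j);}
\end{tikzpicture}
\caption{The pattern $P_{2,1,3}$. The vertices $c_1,c_2$ are joined directly to $w_1,w_2,w_3$, while $x_1$ is joined to each $w_j$ by a path through $y_{1j}$. Contracting the three thick edges gives $K_{3,3}$ with left side $\{c_1,c_2,x_1\}$.}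
\label{fig:pattern}
\end{figure}

\begin{theorem}[upper bound]\label{thm:upper}
$C(P_{s,t,r})\le\max(s+2,\,t+3)$ for all $s,t,r\ge1$.
\end{theorem}

\begin{theorem}[lower bound]\label{thm:lower}
If $k\ge2$ and $r>k(k-1)$, then $C(K_{k,r})\ge\dfrac{kr}{k+r}$.
\end{theorem}

\begin{theorem}[main theorem]\label{thm:main}
The graph $Q=K_{7,43}$ is a minor of $P=P_{4,3,43}$, and
\[
C(P)\le 6<\tfrac{301}{50}\le C(Q).
\]
Hence $C$ is not minor-monotone.
\end{theorem}

\begin{proof}
Theorem~\ref{thm:upper} gives $C(P)\le\max(4+2,3+3)=6$. Since $43>42=7\cdot6$, Theorem~\ref{thm:lower} applies to $Q$ and gives $C(Q)\ge 7\cdot43/50=301/50$.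
\end{proof}

The two theorems give no such example with $k=s+t\le6$ left vertices. Indeed, $kr/(k+r)<k$, so we would need the integer $\max(s+2,t+3)$ to be at most $k-1$; as it is at least $(k+5)/2$, this forces $k\ge7$.

\begin{corollary}\label{cor:strong}
Let $s\ge2$ and $r>(2s-1)(2s-2)$. Then $C(P_{s,s-1,r})\le s+2$, while its minor $K_{2s-1,r}$ satisfies
$C(K_{2s-1,r})\ge\frac{(2s-1)r}{2s-1+r}$, which tends to $2s-1$ as $r\to\infty$. Consequently $C(Q)-C(P)$ is unbounded over graphs $P$ and minors $Q$ of $P$, and for every $\delta>0$ there are such $P,Q$ with $C(Q)\ge(2-\delta)\,C(P)$.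
\end{corollary}

\begin{proof}
Use Theorem~\ref{thm:upper} with $t=s-1$ and Theorem~\ref{thm:lower} with $k=2s-1$. As $r\to\infty$, the difference of the two bounds tends to $s-3$ and their quotient to $(2s-1)/(s+2)$. The first is unbounded in $s$, and the second tends to $2$ as $s\to\infty$.
\end{proof}

\begin{remark}
Let $P,Q$ be as in Theorem~\ref{thm:main}.

(a) $P$ is a subdivision of $Q$, so $C$ is not even monotone under topological minors. Contracting the edges $y_{aj}w_j$ one at a time leads from $P$ to $Q$, so some single edge contraction strictly increases $C$.

(b) By the facts recalled above, $C_{\mathrm{col}}(P)\ge C_{\mathrm{col}}(Q)\ge C(Q)>C(P)$. So $P$ also separates $C$ from $C_{\mathrm{col}}$.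

(c) If $P'$ is a core and $Q'$ is a minor of $P'$, then $C(Q')\le C_{\mathrm{col}}(Q')\le C_{\mathrm{col}}(P')=C(P')$. So in a counterexample the larger pattern is never a core. Ours is far from one: $P$ is bipartite, with sides $\{c_i,y_{aj}\}$ and $\{w_j,x_a\}$, and its core is $K_2$.
\end{remark}

Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}, and Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}. The two sections are independent.

\section{A fast circuit for the subdivided pattern}\label{sec:upper}

A vertex of $G$ that is meant to play the pattern vertex $c_i$ is also called $c_i$, and likewise for the other letters. For a tuple $\mathbf c=(c_1,\dots,c_s)$ of distinct vertices of $G$, let $N(\mathbf c)$ be the set of common neighbors of $c_1,\dots,c_s$. As $G$ has no loops, $N(\mathbf c)$ contains no entry of $\mathbf c$. For a single vertex $u$, $N(u)$ is its set of neighbors.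

\subsection{Three regimes}\label{sec:regimes}

The direct way to find a \emph{colored} copy of $P_{s,t,r}$ is to try all $n^{s+t}$ tuples $(c_1,\dots,c_s,x_1,\dots,x_t)$ and then to search, for each $j$ separately, for a vertex $w_j$ adjacent to all $c_i$ and joined to each $x_a$ by a path of length two. If the existence of these paths has been tabulated, the cost is $n^{s+t+1}$. The bound of Theorem~\ref{thm:upper} is smaller than this exactly when $s\ge3$ and $t\ge2$. To see the idea, take $s=3$ and $t=2$, where the direct cost is $n^6$ and the theorem gives $n^5$. There are two situations in which a colored copy can be found with a factor $n$ less, and in the remaining situation an uncolored copy is guaranteed to exist.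

\emph{Few common neighbors.} Fix only $\mathbf c$ and look for $x_1$ and $x_2$ separately. The difficulty is that both must be joined to the \emph{same} $w_j$. If $|N(\mathbf c)|$ is bounded, the vertices of $N(\mathbf c)$ can be given boundedly many labels, and we can guess the label of each $w_j$ in advance. Then $x_1$ and $x_2$ no longer interact. For each $\mathbf c$ we look at pairs $(x_a,w)$, at cost $n^{3+2}$.

\emph{A poor pair.} Suppose that two vertices $u\ne u'$ of $N(\mathbf c)$ have only boundedly many common neighbors. The $c_i$ are among them, so they too can be guessed by labels. We try $u,u',x_1,x_2$ and search for each $w_j$, at cost $n^{4+1}$, although $\mathbf c$ has three entries.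

\emph{Everything is rich.} In the remaining case $N(\mathbf c)$ is large and any two of its vertices have many common neighbors. Then $G$ contains $P$ for a trivial reason: take all $w_j$ \emph{and all} $x_a$ from $N(\mathbf c)$ and choose the $y_{aj}$ greedily. Detecting this takes $n^{3}$ tuples times $n^2$ pairs. The copy obtained need not respect any colors, and this is the only place where we use that the problem is uncolored.

It remains to fix the thresholds and to implement the labels in constant depth. Let
\[
P=P_{s,t,r},\qquad M=|V(P)|=s+t+r+tr,\qquad T=r+t.
\]
Call a pair $u\ne u'$ of vertices of $G$ \emph{poor} if $|N(u)\cap N(u')|<M$, and \emph{rich} otherwise.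

\begin{lemma}\label{lem:rich}
If $|N(\mathbf c)|\ge T$ for some $\mathbf c$ and all pairs in $N(\mathbf c)$ are rich, then $G$ contains $P$.
\end{lemma}

\begin{proof}
Let the entries of $\mathbf c$ play $c_1,\dots,c_s$, and choose distinct $w_1,\dots,w_r,x_1,\dots,x_t$ in $N(\mathbf c)$. This provides the edges $c_iw_j$. Choose the vertices $y_{aj}\in N(x_a)\cap N(w_j)$ one after another, distinct from all vertices already used. Each time at most $M-1$ vertices are forbidden and at least $M$ are available.
\end{proof}

\subsection{Labels in constant depth}

Let $V(G)=[n]$ with $n\ge2$. The parameters $s,t,r$, and $m$ below, are constants.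

\begin{lemma}\label{lem:tools}
{\rm(i)} There is a family $\mathcal F$ of $O(\log n)$ maps $\chi\colon[n]\to V(P)$ such that for every injection $\varphi\colon V(P)\to[n]$ some $\chi\in\mathcal F$ satisfies $\chi(\varphi(\nu))=\nu$ for all $\nu\in V(P)$.

{\rm(ii)} There is a family $\mathcal H_m$ of $O(\log n)$ maps $h\colon[n]\to[m]$ such that every set of at most $m$ elements of $[n]$ is mapped injectively by some $h\in\mathcal H_m$.

{\rm(iii)} ``At least $m$ of the bits $b_1,\dots,b_n$ are $1$'' can be decided in constant depth with $O(\log n)$ gates and $O(n\log n)$ wires.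

{\rm(iv)} For given $h\colon[n]\to[m]$, the same holds for ``$h$ is injective on $\{i:b_i=1\}$''.
\end{lemma}

\begin{proof}
(i) For a fixed $\varphi$, a uniformly random $\chi$ has the required property with probability $M^{-M}$. There are at most $n^M$ injections, so $K$ independent maps fail for some $\varphi$ with probability at most $n^M(1-M^{-M})^K$, which is less than $1$ for a suitable $K=O(\log n)$.

(ii) The argument is the same: there are at most $(n+1)^m$ such sets, and a random $h$ is injective on each with probability at least $m!/m^m$.

(iii) Use $\bigvee_{h\in\mathcal H_m}\bigwedge_{q\in[m]}\bigvee_{i:\,h(i)=q}b_i$. If it is true, each of the $m$ disjoint sets $h^{-1}(q)$, for some $h$, contains an index $i$ with $b_i=1$. Conversely, if $b_i=1$ for $m$ indices $i$, some $h$ maps these bijectively onto $[m]$.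

(iv) Two distinct indices differ in some binary digit. So non-injectivity says that for some $q\in[m]$ and some digit position $l$ there are $i,i'$ with $b_i=b_{i'}=1$ and $h(i)=h(i')=q$ whose $l$-th digits are $0$ and $1$, respectively. For each of the $O(\log n)$ pairs $(q,l)$ this is an AND of two ORs of input bits.
\end{proof}

\subsection{The circuit}

Let $\mathrm{adj}(u,u')$ be the adjacency bits, with $\mathrm{adj}(u,u)=0$, and put $A(\mathbf c,w)=\bigwedge_i\mathrm{adj}(c_i,w)$. For $\chi\in\mathcal F$ write $V_\nu=\chi^{-1}(\nu)$. A \emph{$\chi$-copy} is a copy of $P$ in which each $\nu$ is played by a vertex of $V_\nu$. Tabulate, for $x\in V_{x_a}$ and $w\in V_{w_j}$,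
\[
D_{aj}(x,w)=\bigvee_{y\in V_{y_{aj}}}\mathrm{adj}(x,y)\wedge\mathrm{adj}(y,w),
\]
which takes $O(n^3)$ gates and wires. Since the classes $V_\nu$ are disjoint, a $\chi$-copy exists if and only if there are $c_i\in V_{c_i}$, $x_a\in V_{x_a}$, $w_j\in V_{w_j}$ with
\begin{equation}\label{eq:copy}
A(\mathbf c,w_j)\ \text{ and }\ D_{aj}(x_a,w_j)\qquad\text{for all } a,j .
\end{equation}
The circuit is $\Omega\vee\bigvee_{\chi\in\mathcal F}(\Psi_\chi\vee\Theta_\chi)$, with one part for each regime. We call a part \emph{sound} if it accepts only graphs that contain $P$.

\paragraph{The rich regime.} Let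
\[
\Omega=\bigvee_{\mathbf c}\Big[\,|N(\mathbf c)|\ge T\ \wedge\bigwedge_{u\ne u'}\big(\neg A(\mathbf c,u)\vee\neg A(\mathbf c,u')\vee\mathrm{Rich}(u,u')\big)\Big],
\]
where $\mathbf c$ ranges over all $s$-tuples of distinct vertices. The bits $\mathrm{Rich}(u,u')$ are computed once, by Lemma~\ref{lem:tools}(iii) with $m=M$, for $n^{3+o(1)}$ in total. The rest costs $n^{1+o(1)}$ for the threshold test and $O(n^2)$ for the conjunction, for each of the at most $n^s$ tuples. As $s\ge1$, $\Omega$ has size $n^{s+2+o(1)}$, and it is sound by Lemma~\ref{lem:rich}.

\paragraph{Few common neighbors.} For $\mathbf c\in\prod_iV_{c_i}$ let $W(\mathbf c)=N(\mathbf c)\cap\bigcup_jV_{w_j}$. For $h\in\mathcal H_T$ and a label $q\in[T]$ let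
\[
U(a,j,q,x)=\bigvee_{w\in V_{w_j},\ h(w)=q}A(\mathbf c,w)\wedge D_{aj}(x,w)
\]
(this depends also on $\mathbf c$ and $h$), and
\[
\Psi_\chi=\bigvee_{\mathbf c,\,h}\Big[h\text{ is injective on }W(\mathbf c)\ \wedge\bigvee_{q\in[T]^r}\ \bigwedge_{a}\ \bigvee_{x\in V_{x_a}}\ \bigwedge_jU(a,j,q_j,x)\Big].
\]
For each $\mathbf c$ and $h$, the bits $U$ cost $O(n^2)$ (over all pairs $(x,w)$), and everything else is $n^{1+o(1)}$. The total size is $n^{s+2+o(1)}$.

\emph{Soundness.} Suppose the bracket is true for $\mathbf c,h$, with labels $q_1,\dots,q_r$. For each $a$ there is $x_a\in V_{x_a}$ such that all bits $U(a,j,q_j,x_a)$ are true. A witness $w$ for such a bit lies in $W(\mathbf c)\cap V_{w_j}$ and has label $q_j$. By injectivity there is at most one such vertex for each $j$, so the same witness $w_j$ serves all $a$, and \eqref{eq:copy} holds.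

\emph{Completeness.} If there is a $\chi$-copy with $|N(\mathbf c)|<T$, some $h\in\mathcal H_T$ is injective on $W(\mathbf c)$, and $q_j=h(w_j)$ makes the bracket true.

\paragraph{A poor pair.} For vertices $u\ne u'$ of $G$ put $Z=N(u)\cap N(u')$. For $h\in\mathcal H_M$ and $q\in[M]^s$ let
\[
B_i(z)=\bigvee_{c\in V_{c_i},\ h(c)=q_i}\mathrm{adj}(c,u)\wedge\mathrm{adj}(c,u')\wedge\mathrm{adj}(c,z)
\]
(this depends also on $u,u',h,q$), and
\[
\Theta_\chi=\bigvee_{u,u',h,q}\ \bigvee_{x\in\prod_aV_{x_a}}\Big[h\text{ is injective on }Z\ \wedge\bigwedge_j\bigvee_{z\in V_{w_j}}\Big(\bigwedge_iB_i(z)\wedge\bigwedge_aD_{aj}(x_a,z)\Big)\Big].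
\]
The injectivity tests cost $n^{3+o(1)}$, the bits $B_i(z)$ cost $n^{4+o(1)}$ (over $u,u',z,c$), and the rest costs $n^{t+3+o(1)}$ (over $u,u',x_1,\dots,x_t,z$). As $t\ge1$, the total size is $n^{t+3+o(1)}$.

\emph{Soundness.} If $h$ is injective on $Z$, then for each $i$ at most one vertex $c_i\in V_{c_i}\cap Z$ has $h(c_i)=q_i$. So all true bits $B_i(z)$ refer to the same $c_i$. If the bracket is true, let $w_j$ be a witness $z$ for $j$. The vertices $c_i$ exist, because $r\ge1$, and they are adjacent to all $w_j$. Hence \eqref{eq:copy} holds.

\emph{Completeness.} Suppose there is a $\chi$-copy such that $N(\mathbf c)$ contains a poor pair $u,u'$. All $c_i$ lie in $Z$, and $|Z|<M$. Take $h\in\mathcal H_M$ injective on $Z$, $q_i=h(c_i)$, and the vertices $x_a$ of the copy. Then $z=w_j$ is a witness for each $j$.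

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
All parts are sound. Conversely, let $G$ contain $P$. By Lemma~\ref{lem:tools}(i) it contains a $\chi$-copy for some $\chi\in\mathcal F$; let $\mathbf c$ be its $c$-tuple. If $|N(\mathbf c)|<T$, then $\Psi_\chi$ accepts. If $N(\mathbf c)$ contains a poor pair, then $\Theta_\chi$ accepts. Otherwise $\Omega$ accepts. The depth is constant, and the number of gates and wires is $n^{\max(s+2,t+3)+o(1)}$.
\end{proof}

\section{A lower bound for complete bipartite patterns}\label{sec:lower}

The proof follows Rossman's technique for $\mathrm{AC}^0$ lower bounds. Throughout, $Q=K_{k,r}$ with $k\ge2$ left and $r>k(k-1)$ right vertices, and $E=E(Q)$. For $H\subseteq E$ let $V(H)$ be the set of endpoints of edges in $H$.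

\subsection{The exponent}

Consider a random graph in which every vertex $u$ of $Q$ is replaced by a class $V_u$ of $n$ vertices, and every pair from $V_u\times V_{u'}$ with $uu'\in E$ is an edge with probability $n^{-\theta}$. The expected number of colored copies of a subpattern $H\subseteq E$ is $n^{\Delta(H)}$, where
\[
\Delta(H)=|V(H)|-\theta|H| .
\]
Plant a random copy of $Q$. The part $H$ of the planted copy is hidden among about $n^{\Delta(H)}$ places that look alike, and we shall see that a gate can react to only few of them. So it notices the planted $H$ with probability about $n^{-\Delta(H)}$. A circuit that recognizes $Q$ must assemble it from single edges. If every way of doing so passes through a set $H$ with $\Delta(H)\ge\Lambda$, about $n^\Lambda$ gates are needed.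

We choose $\theta$ just large enough that $\Delta(E)=k+r-\theta kr<0$, so that $Q$ is unlikely to occur without planting. For complete bipartite subpatterns one has
\begin{equation}\label{eq:saddle}
\Delta(K_{a,b})=a+b-\theta ab=\tfrac1\theta-\theta\left(\tfrac1\theta-a\right)\left(\tfrac1\theta-b\right),
\end{equation}
a saddle at $a=b=1/\theta$. Here $1/\theta<\frac{kr}{k+r}<\min(k,r)$, and $1/\theta\ge1$ by \eqref{eq:theta} below. On the way from a single edge to $K_{k,r}$ the numbers $a,b$ grow from at most $1/\theta$ to more than $1/\theta$. When only one of them has passed $1/\theta$, the product in \eqref{eq:saddle} is at most $0$ and $\Delta\ge1/\theta$. This explains the exponent $\frac{kr}{k+r}$. The proof must handle sets $H$ that are not complete bipartite, and unions of two sets that jump across the saddle.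

The hypothesis on $r$ puts the saddle between $a=k-1$ and $a=k$. Indeed $(k-1)\frac{k+r}{kr}<1$ is equivalent to $r>k(k-1)$. So we can and do fix $\theta$, arbitrarily close to $\frac1k+\frac1r=\frac{k+r}{kr}$, with
\begin{equation}\label{eq:theta}
\theta>\tfrac1k+\tfrac1r\qquad\text{and}\qquad(k-1)\theta\le1 .
\end{equation}
Then also $k\theta>1$. Each left vertex touched by $H$ contributes $1$ to $\Delta(H)$, and a right vertex of degree $\deg$ in $H$ contributes $1-\theta\deg$. By \eqref{eq:theta} the latter is negative only for $\deg=k$. This is what the hypothesis is used for.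

\begin{lemma}\label{lem:delta}
$\Delta(E)<0$, and $\Delta(F)>\Delta(E)$ for every $F\subsetneq E$.
\end{lemma}

\begin{proof}
$\Delta(E)=k+r-\theta kr<0=\Delta(\emptyset)$. Let $F\ne\emptyset$ touch $a$ left and $b$ right vertices, so that $|F|\le ab$. If $a\le k-1$, then $\Delta(F)\ge a+b(1-a\theta)\ge a>0$. If $a=k$ and $b<r$, then $\Delta(F)\ge k-b(k\theta-1)>k-r(k\theta-1)=\Delta(E)$. If $a=k$, $b=r$ and $F\ne E$, then $|F|\le|E|-1$ and $\Delta(F)\ge\Delta(E)+\theta$.
\end{proof}

\paragraph{The case $K_{2,3}$ by hand.} Here $5/6<\theta\le1$. Call a set of edges \emph{big} if it touches both left vertices; a nonempty set that is not big is a star centered at a left vertex. Suppose a computation produces a big set $R\subseteq R'\cup H'$ from two sets $R',H'$ that are not big. Let $c$ be the number of right vertices of degree $2$ in $R$.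
\begin{itemize}
\item If $c=0$, then $\Delta(R)\ge2\ge3-2\theta$, since every right vertex in $R$ contributes $1-\theta\ge0$.
\item If $c=1$, then $\Delta(R)\ge2+(1-2\theta)=3-2\theta$.
\item If $c\ge2$, then $\Delta(R)$ may be small; for instance $\Delta(K_{2,2})=4-4\theta<1/\theta$. But now look one step back. At each of the $c$ right vertices of degree $2$, the set $H'$, not being big, provides at most one of the two edges. So $R'$ is a star that touches $b'\ge2$ right vertices, and $\Delta(R')=1+b'(1-\theta)\ge3-2\theta$.
\end{itemize}
In every case $R$ or $R'$ has $\Delta\ge3-2\theta$, and $3-2\theta\ge1/\theta$ because $(2\theta-1)(\theta-1)\le0$. In the general argument (Lemma~\ref{lem:cross}), $R'$ and $R$ will both come from the same gate.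

\subsection{Preparing the circuit}

Fix a depth $d$ and $\gamma\in(0,1)$. For large $N$, let a depth-$d$ circuit with $L$ gates solve $\mathrm{Subgraph}(Q)$ on $N$-vertex graphs. We may assume $L\le N^{kr/(k+r)}$, since otherwise there is nothing to prove. In $O(\cdot)$ and $o(\cdot)$ the constants depend only on $k,r,\theta,d,\gamma$.

Let $n=\lfloor N/(k+r)\rfloor$, and take disjoint vertex sets $V_u$ ($u\in V(Q)$) of size $n$; the remaining vertices stay isolated. The \emph{potential edges} are the pairs from $V_u\times V_{u'}$ with $uu'\in E$. All other input bits are fixed to $0$, and $X_e$ is the input bit of a potential edge $e$. Push negations to the inputs by De Morgan's rules. At most $2L$ AND/OR gates remain, the depth does not increase, and the inputs are literals $X_e,\neg X_e$ and constants. These have level $0$, and every gate has a level in $\{1,\dots,d\}$ larger than the levels of its children. Remove repeated children, and replace gates without children by constants. All fan-ins are now $n^{O(1)}$.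

Since a gate may have very many children, it can pass from ``no child recognizes much'' to ``the gate recognizes a lot'' in one step. To follow this passage we let the children enter one at a time. For a gate $g$ with ordered children $g_1,\dots,g_m$ let the \emph{prefix} $g_{\le i}$, $1\le i\le m$, be the OR (respectively AND) of $g_1,\dots,g_i$. Thus $g_{\le m}=g$. Let $\mathbb F$ consist of all prefixes of all gates, all literals, and the constants. Then $|\mathbb F|=n^{O(1)}$.

\subsection{Restricting to shallow decision trees}

For a Boolean function $f$ let $\mathrm{DT}(f)$ be its decision-tree depth. If $\mathrm{DT}(f)\le\tau$, then $f$ is a $\tau$-DNF and a $\tau$-CNF (that is, of width at most $\tau$), $f$ depends on at most $2^\tau$ variables, and, unless $f=0$, it is $1$ on a fraction at least $2^{-\tau}$ of its inputs. Moreover $\mathrm{DT}(f\oplus f')\le\mathrm{DT}(f)+\mathrm{DT}(f')$, and fixing variables does not increase $\mathrm{DT}$. Let $R_q$ be the random restriction that, independently for each variable, leaves it free (marks it $*$) with probability $q$ and otherwise sets it to a uniform bit. The following is the only result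 that we use without proof.

\begin{theorem}[H\aa stad's switching lemma]
If $f$ is a DNF or CNF of width at most $w$, where $w\ge1$, then $\Pr[\mathrm{DT}(f|_{R_q})\ge\tau]\le(10qw)^\tau$ for every integer $\tau\ge1$.
\end{theorem}

The lemma concerns uniform bits, whereas our edges should have probability $n^{-\theta}$. We therefore simulate each edge by a conjunction: let $\ell=\lceil\theta\log_2n\rceil$ and substitute
\[
X_e=z_{e,1}\wedge\dots\wedge z_{e,\ell}
\]
for every potential edge $e$. The variables $z_{e,1},\dots,z_{e,\ell}$ form the \emph{block} of $e$, and all $f\in\mathbb F$ become functions of the $z$-variables. For uniform $z$, $X_e=1$ has probability $2^{-\ell}\in[\frac12n^{-\theta},n^{-\theta}]$. Let $p=n^{-\gamma}$ and $\rho\sim R_p$.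

\begin{lemma}\label{lem:switch}
For every constant $A$ there is a constant $\tau$ such that, for large $n$, with probability at least $1-n^{-A}$ every $f\in\mathbb F$ satisfies $\mathrm{DT}(f|_\rho)\le\tau$.
\end{lemma}

\begin{proof}
Let $q=n^{-\gamma/(d+1)}$. Then $R_p$ is the composition of $d+1$ independent restrictions $R_q$ (``rounds''), since $q^{d+1}=p$ and non-free variables are uniform. We claim that for $0\le h\le d$, after round $h+1$, except with small probability, all members of $\mathbb F$ of levels at most $h$ have decision-tree depth less than $\tau$. (A prefix has the level of its gate.) For $h=0$: constants are trivial, and $X_e$ is a $1$-CNF and $\neg X_e$ a $1$-DNF in the $z$-variables, so the switching lemma applies with $w=1$. Let $h\ge1$, and suppose that after round $h$ all members of levels less than $h$ have decision-tree depth less than $\tau$. A prefix of a level-$h$ gate is then an OR of $\tau$-DNFs or an AND of $\tau$-CNFs, hence itself a $\tau$-DNF or $\tau$-CNF, and round $h+1$ is independent of the earlier rounds. So it fails to get depth less than $\tau$ with probability at most $(10q\tau)^\tau$. Later rounds do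 no harm. The total failure probability is at most $n^{O(1)}(10\tau)^\tau n^{-\gamma\tau/(d+1)}$, where the $O(1)$ does not depend on $\tau$. This is at most $n^{-A}$ for a sufficiently large constant $\tau$ and large $n$.
\end{proof}

From now on let $\tau$ be the constant that Lemma~\ref{lem:switch} gives for $A=k+r$, and let $\mathcal G$ be the event that $\mathrm{DT}(f|_\rho)\le\tau$ for all $f\in\mathbb F$.

Prefixes are many, but they are cheap for the following reason.

\begin{lemma}\label{lem:chain}
On $\mathcal G$, each gate $g$ has at most $4^\tau+1$ distinct functions among its restricted prefixes $g_{\le i}|_\rho$.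
\end{lemma}

\begin{proof}
The functions form a monotone chain. If two consecutive ones $f\ne f'$ differ, then $f\oplus f'$ is non-zero of decision-tree depth at most $2\tau$, so $f$ and $f'$ differ on a fraction at least $4^{-\tau}$ of the inputs. The fraction of inputs on which $g_{\le i}|_\rho$ is $1$ changes monotonically in $i$ within $[0,1]$, so there are at most $4^\tau$ changes.
\end{proof}

After $\rho$, a block may still be undecided: its conjunction can become $1$ or $0$. Let $Y=Y(\rho)$ be the set of potential edges whose block contains no $0$ and at least one $*$. The events $e\in Y$ are independent, and for $n\ge2$ each has probability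
\begin{equation}\label{eq:pi}
\pi=2^{-\ell}\big((1+p)^\ell-(1-p)^\ell\big)\ge2^{-\ell}\cdot2\ell p\ge n^{-\theta-\gamma},
\end{equation}
because $2^{-\ell}\ge\frac12n^{-\theta}$ and $\ell\ge1$. So, up to a factor $n^{-\gamma}$, being undecided is at least as likely as being an edge, which makes undecided edges the right place for the planted pattern.

\subsection{Planting the pattern}

\paragraph{The experiment $\mathcal D$.} Choose a random embedding $\varphi$ with $\varphi(u)\in V_u$ uniform and independent over $u\in V(Q)$. Choose $\rho\sim R_p$ conditioned on $\varphi(E)\subseteq Y$. Fill the stars outside the blocks of $\varphi(E)$ with uniform bits. For $S\subseteq E$, set all stars in the block of $\varphi(e)$ to $1$ if $e\in S$ and to $0$ if $e\in E\setminus S$. Since $\varphi(e)\in Y$, this gives $X_{\varphi(e)}=1$ for $e\in S$ and $X_{\varphi(e)}=0$ for $e\in E\setminus S$. Let $G_S$ be the resulting graph, and for $f\in\mathbb F$ let $f^*(S)$ be the value of $f$ on $G_S$.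

Given $\varphi$, the potential edges outside $\varphi(E)$ are present independently with probability $2^{-\ell}\le n^{-\theta}$. Let $\mathrm{out}$ be the function computed by the circuit.

\begin{lemma}\label{lem:planted}
With probability $1-o(1)$, no $G_S$ with $S\subsetneq E$ contains $Q$. In that case $\mathrm{out}^*(S)=1$ if and only if $S=E$.
\end{lemma}

\begin{proof}
Let $S\subsetneq E$ and let $\psi\colon V(Q)\to V(G_S)$ be an injective homomorphism, not assumed to respect the classes. Put $F=\{e\in E:\psi(e)\in\varphi(S)\}$. As $\psi$ is injective on edges, $|F|\le|S|<|E|$, so $F\subsetneq E$. The edges $\psi(e)$, $e\notin F$, are distinct and present, and they lie outside $\varphi(E)$, since the edges of $\varphi(E\setminus S)$ are absent. Moreover $\psi(V(F))\subseteq\varphi(V(Q))$.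

Now fix $S$, $F$ and $\varphi$. There are $O(n^{k+r-|V(F)|})$ injections $\psi$ with $\psi(V(F))\subseteq\varphi(V(Q))$. For each of them, the probability that the edges $\psi(e)$, $e\notin F$, are present and outside $\varphi(E)$ is at most $n^{-\theta(|E|-|F|)}$. So the expected number of such $\psi$ is
\[
O\big(n^{k+r-|V(F)|-\theta(|E|-|F|)}\big)=O\big(n^{\Delta(E)-\Delta(F)}\big)=o(1)
\]
by Lemma~\ref{lem:delta}. Sum over the finitely many $F$ and $S$. The last statement follows since $G_E\supseteq\varphi(Q)$.
\end{proof}

\subsection{Sensitivity is rare}

\begin{definition}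
Let $\emptyset\ne H\subseteq E$. A function $f\in\mathbb F$ is \emph{$H$-sensitive} (in an outcome of $\mathcal D$) if $f^*$, restricted to subsets of $H$, depends on every element of $H$; that is, for each $e\in H$ there is $S\subseteq H\setminus\{e\}$ with $f^*(S)\ne f^*(S\cup\{e\})$.
\end{definition}

\begin{lemma}\label{lem:rare}
For every gate $g$ and every $\emptyset\ne H\subseteq E$,
\[
\Pr_{\mathcal D}\big[\text{some prefix of $g$ is $H$-sensitive}\big]=O\big(n^{-\Delta(H)+\gamma|H|}\big).
\]
\end{lemma}

\begin{proof}
In $\mathcal D$ all of $\varphi(E)$ is conditioned to lie in $Y$. Removing this condition naively would cost a factor $\pi^{-|E|}$, whereas we can afford only $\pi^{-|H|}$. But $H$-sensitivity refers only to sets $S\subseteq H$, for which the edges of $\varphi(E\setminus H)$ are simply absent. We may therefore pretend that they were killed by $\rho$.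

\emph{A modified experiment.} For $S\subseteq H$ the graph $G_S$, and hence whether $f$ is $H$-sensitive, is determined by $\varphi$ and by $\rho$ and the fill on the blocks outside $\varphi(E\setminus H)$. These data have the same law in the experiment $\mathcal D'$ in which, given $\varphi$, the blocks of $\varphi(H)$ are drawn from $R_p$ conditioned to lie in $Y$, the blocks of $\varphi(E\setminus H)$ are drawn from $R_p$ conditioned on containing a fixed $0$, and all other blocks are drawn from $R_p$ and filled as before, everything independently. So the probability of $H$-sensitivity is the same in $\mathcal D'$, where $f^*(S)$, $S\subseteq H$, is defined from these data as before.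

\emph{Sensitive functions depend on the planted blocks.} Suppose that $f$ is $H$-sensitive in $\mathcal D'$, let $e\in H$, and let $S\subseteq H\setminus\{e\}$ satisfy $f^*(S)\ne f^*(S\cup\{e\})$. Complete $\rho$ in two ways: by the fill outside $\varphi(E)$; according to $S$ and to $S\cup\{e\}$, respectively, in the blocks of $\varphi(H)$; and in the same arbitrary way in the blocks of $\varphi(E\setminus H)$, where $X=0$ because of the fixed $0$. The two completions differ only in the block of $\varphi(e)$, and $f$ has different values on them. Hence $f|_\rho$ depends on the block of $\varphi(e)$, meaning on some free variable in it. This holds for every $e\in H$.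

\emph{Removing the conditions.} Let $\mathcal B$ be the event that some $g_{\le i}|_\rho$ depends on all blocks of $\varphi(H)$. A block contains a fixed $0$ with probability $1-(\frac{1+p}2)^\ell\ge\frac12$ for large $n$, and the conditions on different blocks are independent given $\varphi$. So dropping the condition on $\varphi(E\setminus H)$ costs a factor at most $2^{|E|}$. Given $\varphi$, the condition on $\varphi(H)$ has probability $\pi^{|H|}$, so dropping it costs at most $\pi^{-|H|}$. After that $\varphi$ and $\rho\sim R_p$ are independent, and $\mathcal B$ involves only $\varphi|_{V(H)}$ and $\rho$. Hence the probability in the lemma is at most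
\[
\Pr_{\mathcal D'}[\mathcal B]\le2^{|E|}\,\pi^{-|H|}\,n^{-|V(H)|}\;\mathbb E_{\rho\sim R_p}\big[\#\{\varphi|_{V(H)}:\ \mathcal B\text{ holds}\}\big].
\]

\emph{Counting.} On $\mathcal G$ there are at most $4^\tau+1$ distinct functions $g_{\le i}|_\rho$ by Lemma~\ref{lem:chain}. Each depends on at most $2^\tau$ variables, hence on at most $2^\tau$ blocks. As $\varphi|_{V(H)}$ is determined by the images $\varphi(e)$, $e\in H$, the count is at most $(4^\tau+1)2^{\tau|H|}=O(1)$. Off $\mathcal G$, which has probability at most $n^{-(k+r)}$, it is at most $n^{|V(H)|}\le n^{k+r}$. So the expectation is $O(1)$. By \eqref{eq:pi}, $\pi^{-|H|}n^{-|V(H)|}\le n^{(\theta+\gamma)|H|-|V(H)|}=n^{-\Delta(H)+\gamma|H|}$.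
\end{proof}

\subsection{Crossing the saddle}

It remains to show that a circuit that tells $G_E$ from all $G_S$ with $S\subsetneq E$ has a prefix that is sensitive to a set of large $\Delta$. As in the case of $K_{2,3}$, we look at the first moment when a set touching all left vertices appears.

\begin{lemma}\label{lem:cross}
Whenever $\mathrm{out}^*(S)=1\iff S=E$, there are a prefix $f$ of some gate and a set $\emptyset\ne H'\subseteq E$ with $\Delta(H')\ge1/\theta$ such that $f$ is $H'$-sensitive.
\end{lemma}

\begin{proof}
Call $H\subseteq E$ \emph{big} if it touches all $k$ left vertices. The output is $E$-sensitive, since $\mathrm{out}^*(E\setminus\{e\})\ne\mathrm{out}^*(E)$ for each $e\in E$, and $E$ is big. If $f$ is a literal or a constant, $f^*$ depends on at most one element of $E$, whereas a big set has at least $k\ge2$ elements. So literals and constants are not $H$-sensitive for any big $H$; in particular the output is a gate. Let $g$ be a gate of minimal level that is $H$-sensitive for some big $H$, and fix such an $H$. Let $g_1,\dots,g_m$ be its children.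

Consider all functions on subsets of $H$ only. Let $R_i$ and $H_i$ be the sets of elements of $H$ on which $g_{\le i}^*$ and $g_i^*$ depend, and let $R_0=\emptyset$. A function $f^*$ on subsets of $H$ that depends exactly on the elements of $R_i$ satisfies $f^*(S)=f^*(S\cap R_i)$, and so it still depends on all of $R_i$ when restricted to subsets of $R_i$. Thus $g_{\le i}$ is $R_i$-sensitive if $R_i\ne\emptyset$, and likewise $g_i$ is $H_i$-sensitive if $H_i\ne\emptyset$. Each $g_i$ is a literal, a constant or a gate of smaller level than $g$, so no $H_i$ is big. Moreover
\[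
R_i\subseteq R_{i-1}\cup H_i ,
\]
and $R_m=H$ is big. Let $i\ge1$ be minimal such that $R=R_i$ is big; then neither $R_{i-1}$ nor $H_i$ is big. Let $c$ be the number of right vertices of degree $k$ in $R$.

\emph{Case $c\le1/\theta$.} The other right vertices touched by $R$ have degree at most $k-1$ and contribute $1-\theta\deg\ge0$ to $\Delta(R)$ by \eqref{eq:theta}. As $R$ touches all $k$ left vertices,
\[
\Delta(R)\ge k-c(k\theta-1)\ge k-\frac{k\theta-1}\theta=\frac1\theta .
\]
Take $H'=R$ and the prefix $g_{\le i}$.

\emph{Case $c>1/\theta$.} Let $\beta$ be a right vertex of degree $k$ in $R$. All $k$ edges at $\beta$ lie in $R_{i-1}\cup H_i$, and $H_i$ misses some left vertex, so some edge at $\beta$ lies in $R_{i-1}$. Hence $R_{i-1}$ touches $b'\ge c>1/\theta$ right vertices. It touches $a$ left vertices, where $1\le a\le k-1$ because $R_{i-1}$ is nonempty and not big. Every right vertex has degree at most $a$ in $R_{i-1}$, and $1-a\theta\ge0$ by \eqref{eq:theta}. Therefore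
\[
\Delta(R_{i-1})\ge a+b'(1-a\theta)\ge a+\frac{1-a\theta}\theta=\frac1\theta .
\]
Take $H'=R_{i-1}$ and the prefix $g_{\le i-1}$. Here $i-1\ge1$, since $R_{i-1}\ne\emptyset=R_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
By Lemma~\ref{lem:planted} the hypothesis of Lemma~\ref{lem:cross} holds with probability $1-o(1)$. By Lemma~\ref{lem:rare} and a union bound over the at most $2L$ gates and the at most $2^{|E|}$ sets $H'$ with $\Delta(H')\ge1/\theta$,
\[
1-o(1)\le2L\cdot2^{|E|}\cdot O\big(n^{-1/\theta+\gamma kr}\big),
\]
so $L=\Omega(n^{1/\theta-\gamma kr})$, where $n=\Theta(N)$. Given $\varepsilon>0$, choose $\theta$ as in \eqref{eq:theta} with $1/\theta\ge\frac{kr}{k+r}-\frac\varepsilon3$, and $\gamma\in(0,1)$ with $\gamma kr\le\frac\varepsilon3$. Then $L\ge N^{kr/(k+r)-\varepsilon}$ for all large $N$. Since the depth $d$ and $\varepsilon$ were arbitrary, $C(K_{k,r})\ge\frac{kr}{k+r}$.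
\end{proof}

The union bound runs over gates and not over pairs (gate, prefix), because Lemma~\ref{lem:rare} treats all prefixes of a gate at once; this is why the bound holds for the number of gates.

\begin{thebibliography}{9}
\bibitem{AC0}
\emph{On the $\mathrm{AC}^0$ Complexity of Subgraph Isomorphism},
\url{http://eccc.hpi-web.de/report/2014/145/download}.
\end{thebibliography}

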